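# Constant boundary flux around an inclusion of arbitrary shape

## 1. Composite media, constant flux, and domains close to a ball

Throughout, $N\ge 2$, $B$ is the open unit ball of $\mathbb R^N$ centered at $0$, $S=\partial B$, $\omega=|S|$, $\theta$ denotes a point of $S$, and $\alpha\in(0,1)$ is fixed. For a set $A$, $\mathcal X_A$ is its characteristic function. Note $\int_S\theta_i\theta_j=\frac{\omega}{N}\delta_{ij}$.

**Definition 1.1 (composite medium, weak solution).** Let $\Omega$ be a bounded domain and let $a$ be a bounded measurable field of symmetric matrices with $a\ge\lambda I$ a.e., $\lambda>0$. The solution of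
$$-\operatorname{div}(a\nabla u)=1\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega \tag{1.1}$$
is the unique $u\in H^1_0(\Omega)$ with $\int_\Omega a\nabla u\cdot\nabla\varphi=\int_\Omega\varphi$ for all $\varphi\in C_c^\infty(\Omega)$ (Lax–Milgram). The case of interest is $a=\sigma I$, $\sigma=\sigma_c\mathcal X_D+\mathcal X_{\Omega\setminus D}$, where $D$ is open, $\bar D\subset\Omega$, and $\sigma_c>0$, $\sigma_c\ne1$. We call $D$ the inclusion.

**Example 1.2.** Let $D=B_{r_0}(0)$ and $\Omega=B_R(0)$, $r_0<R$. Then with $r=|x|$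
$$u=\frac{R^2-r^2}{2N}\ (r_0\le r\le R),\qquad u=\frac{R^2-r_0^2}{2N}+\frac{r_0^2-r^2}{2N\sigma_c}\ (r\le r_0).$$
Indeed $u$ is continuous and vanishes at $r=R$, $\sigma\Delta u=-1$ in each phase, and the flux $\sigma\partial_ru=-r/N$ has no jump at $r=r_0$, which is what the weak equation demands.

**Definition 1.3 (solution pair).** Let $\Omega$ be of class $C^2$. The pair $(D,\Omega)$ *solves Problem 1* if the solution of (1.1) with $a=\sigma I$ also satisfies $\partial_nu\equiv\text{const}$ on $\partial\Omega$, $n$ being the outward normal.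

Near $\partial\Omega$ we have $-\Delta u=1$, so $u$ is regular up to the boundary there and $\partial_n u$ is classical; when $\partial\Omega$ is $C^{2,\alpha}$, $u$ is $C^{2,\alpha}$ up to $\partial\Omega$ near $\partial\Omega$. The constant is forced: for a solution pair it equals $-|\Omega|/|\partial\Omega|$. To see this take $\eta\in C_c^\infty(\Omega)$ with $\eta=1$ near $\bar D$ and put $\psi=1-\eta$. Then $\int_\Omega\nabla u\cdot\nabla\psi=-\int_\Omega\sigma\nabla u\cdot\nabla\eta=-\int_\Omega\eta$, while integration by parts where $-\Delta u=1$ gives $\int_\Omega\nabla u\cdot\nabla\psi=\int_\Omega\psi+\int_{\partial\Omega}\partial_nu$. Hence $\int_{\partial\Omega}\partial_nu=-|\Omega|$.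

**Example 1.4.** The concentric balls of Example 1.2 form a solution pair, with constant $-R/N$. For $D=\emptyset$ every ball is a solution; Serrin showed that balls are the only solutions of class $C^2$ when $D=\emptyset$.

**Definition 1.5 (graph domains).** For small $g\in C^{2,\alpha}(S)$ put $\Omega_g=\{r\theta:\ 0\le r<1+g(\theta)\}$. Its outward normal at $(1+g)\theta$ is the normalized gradient of $r-1-g(\theta)$, that is,
$$n_g=\frac{(1+g)\theta-\nabla_Sg}{\sqrt{(1+g)^2+|\nabla_Sg|^2}},\qquad n_g\cdot(1+g)\theta=q(g,\nabla_Sg),\quad q(s,\tau):=\frac{(1+s)^2}{\sqrt{(1+s)^2+|\tau|^2}}. \tag{1.2}$$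

**Example 1.6.** For small $t\in\mathbb R^N$ the unit ball centered at $t$ is $\Omega_g$ with $g=t\cdot\theta+\sqrt{1-|t|^2+(t\cdot\theta)^2}-1=t\cdot\theta+O(|t|^2)$ (solve $|r\theta-t|^2=1$ for $r$). So, to first order, translations are exactly the functions $t\cdot\theta$.

**Definition 1.7 (Hypothesis (H)).** $a=I+\beta$, where $\beta\in L^\infty(\mathbb R^N;\mathbb R^{N\times N}_{\rm sym})$ vanishes outside $K=\overline{B_\rho(0)}$, $a\ge\lambda I$ a.e. for some $\lambda>0$, either $\beta\ge0$ a.e. or $\beta\le0$ a.e., and $\int\beta e\cdot e\ne0$ for all $e\ne0$.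

**Example 1.8.** If $D\ne\emptyset$ is bounded and open and $0<\sigma_c\ne1$, then $\beta=(\sigma_c-1)\mathcal X_DI$ satisfies (H) with $\lambda=\min(1,\sigma_c)$ and any $\rho$ with $\bar D\subset\overline{B_\rho(0)}$, because $\int\beta e\cdot e=(\sigma_c-1)|D||e|^2$ and $|D|>0$. In contrast, $\beta=\mathcal X_D\,e_1\otimes e_1$ violates (H), since $\int\beta e_2\cdot e_2=0$.

## 2. Which inclusions admit a domain with constant flux?

Given the inclusion, can we always choose the outer domain so that the boundary flux is constant? No regularity, connectedness or symmetry of $D$ is assumed. This is Conjecture 5.1 in "On an overdetermined problem for composite materials":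

**Conjecture 5.1.** *Let $D\subset\mathbb R^N$ be a bounded open set and let $\sigma_c>0$ with $\sigma_c\ne1$. Then there exists some bounded domain $\Omega\supset\bar D$ of class $C^2$ such that $(D,\Omega)$ is a solution to Problem 1.*

(For $\sigma_c=1$ any ball containing $\bar D$ works.) The conjecture is true, by the following theorem.

**Theorem 2.1.** *Assume (H). There is $R_0$ such that for every $R\ge R_0$ there are $p_R\in\mathbb R^N$ and $g_R\in C^{2,\alpha}(S)$ with $\int_Sg_R\theta=0$, such that $\Omega_R=p_R+R\,\Omega_{g_R}$ is a bounded $C^{2,\alpha}$ domain containing $K$, and the solution of $-\operatorname{div}(a\nabla u)=1$ in $\Omega_R$, $u=0$ on $\partial\Omega_R$, satisfies $\partial_nu\equiv-R/N$ on $\partial\Omega_R$.*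

**Corollary 2.2 (Conjecture 5.1 holds).** If $D=\emptyset$, take $\Omega$ to be a ball. If $D\ne\emptyset$, apply Theorem 2.1 with $\beta=(\sigma_c-1)\mathcal X_DI$ and $K=\overline{B_\rho(0)}\supset\bar D$ (Example 1.8): every $\Omega_R$, $R\ge R_0$, is as required.

The second theorem is not needed for the conjecture; it describes the family.

**Theorem 2.3.** *Assume (H) and enlarge $R_0$ if necessary.*

1. *(Asymptotics) There is $p_0\in\mathbb R^N$, explicit in (6.1), such that $|p_R-p_0|\le CR^{-N-1}$ and $\|g_R\|_{C^{2,\alpha}}\le CR^{-N-2}$.*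
2. *(Rigidity) There are $\eta>0$ and $R_1$ such that if $R\ge R_1$, $\Omega=x_0+R\,\Omega_g$ with $|x_0|\le R/4$, $\|g\|_{C^{2,\alpha}(S)}\le\eta$, and the solution $u$ in $\Omega$ satisfies $\partial_nu\equiv-R/N$, then $\Omega=\Omega_R$.*
3. *(Foliation) $\overline{\Omega_R}\subset\Omega_{R'}$ for $R_0\le R<R'$, and the surfaces $\partial\Omega_R$, $R>R_0$, foliate $\mathbb R^N\setminus\overline{\Omega_{R_0}}$.*

## 3. A ball inside a ball

Let $\Omega=B_R(0)$ and $D=B_{r_0}(c)$ with $\bar D\subset\Omega$, and suppose $(D,\Omega)$ solves Problem 1. We show that $c=0$.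

By Section 1 the flux is $-|\Omega|/|\partial\Omega|=-R/N$. In the connected set $\Omega\setminus\bar D$ the function $z=u-\frac{R^2-|x|^2}{2N}$ is harmonic, and $z=\partial_nz=0$ on $\partial\Omega$. Extended by $0$ outside $\Omega$, it is weakly harmonic across $\partial\Omega$, hence analytic there, so $z\equiv0$. Thus $u=\frac{R^2-|x|^2}{2N}$ outside $D$.

Write $x=c+r_0\nu$ on $\partial D$, $|\nu|=1$. Inside $D$, $\Delta u=-1/\sigma_c$ with boundary values $\frac1{2N}(R^2-|c|^2-r_0^2)-\frac{1}{N}c\cdot(x-c)$, so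
$$u=\text{const}+\frac{r_0^2-|x-c|^2}{2N\sigma_c}-\frac1Nc\cdot(x-c)\quad\text{in }D.$$
The flux in direction $\nu$ is $-\frac1N(r_0+c\cdot\nu)$ from outside and $-\frac1N(r_0+\sigma_c\,c\cdot\nu)$ from inside. They agree for all $\nu$ iff $(1-\sigma_c)\,c\cdot\nu=0$ for all $\nu$, i.e. $c=0$.

So the center of a ball-shaped $\Omega$ is not free, and the mismatch, $c\cdot\nu$, is a spherical harmonic of degree one. Both features persist in general.

## 4. Moving the sphere with the center held fixed

If $\Omega$ is a huge ball, the inclusion is relatively tiny, so it is natural to rescale to the unit ball, fix the center, and correct the sphere by a small $g$. Here is where this leads.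

**Definition 4.1 (Dirichlet-to-Neumann map).** For $\phi\in C^{2,\alpha}(S)$ let $\mathrm{ext}(\phi)\in C^{2,\alpha}(\bar B)$ be its harmonic extension (Schauder theory) and $\mathcal N\phi=\partial_r\mathrm{ext}(\phi)|_S\in C^{1,\alpha}(S)$.

**Example 4.2.** A spherical harmonic $Y$ of degree $k$ extends as $r^kY$, so $\mathcal NY=kY$. In particular $\mathcal N\theta_i=\theta_i$ and $\mathcal N(\theta_1\theta_2)=2\theta_1\theta_2$. By Green's formula $\mathcal N$ is symmetric: $\int_S\phi\,\mathcal N\psi=\int_S\psi\,\mathcal N\phi$.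

**First-order computation.** Suppose the inclusion adds a small known function $V$, harmonic away from a small neighborhood of $0$, so that $v=\frac{1-|y|^2}{2N}+H+V$ with $H$ harmonic in $\Omega_g$. We want $v=0$ and $\partial_nv=-\frac1N$ on $\partial\Omega_g$. Keeping first-order terms in $(g,H,V)$,
$$-\tfrac gN+H+V=0,\qquad -\tfrac{1+g}N+\partial_rH+\partial_rV=-\tfrac1N\quad\text{on }S.$$
The first gives $H|_S=\frac gN-V$, so $\partial_rH=\mathcal N(\frac gN-V)$, and the second becomes
$$\tfrac1N(g-\mathcal Ng)+(\mathcal NV-\partial_rV)|_S=0. \tag{4.1}$$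
Test with $\theta_i$. By symmetry and $\mathcal N\theta_i=\theta_i$ the first term drops out, and we are left with $N$ conditions on $V$ that $g$ cannot influence. For the leading field of a small inclusion, a dipole $V=-\frac{\delta}{\omega}\,m\cdot y/|y|^N$, we have on $S$: $\mathcal NV=-\frac\delta\omega m\cdot\theta$ and $\partial_rV=\frac{(N-1)\delta}\omega m\cdot\theta$, so
$$\int_S(\mathcal NV-\partial_rV)\theta_i=-\frac{N\delta}\omega\int_Sm\cdot\theta\,\theta_i=-\delta m_i.$$
This is where the approach stops: (4.1) is unsolvable unless the dipole moment $m$ vanishes. Translations span the kernel of $1-\mathcal N$, and by symmetry they also block its range. The next lemma says that nothing else does. Let $C^{j,\alpha}_\perp$ be the subspace of $C^{j,\alpha}(S)$ that is $L^2$-orthogonal to $\theta_1,\dots,\theta_N$.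

**Lemma 4.3.** *$1-\mathcal N:C^{2,\alpha}_\perp\to C^{1,\alpha}_\perp$ is an isomorphism.*

*Proof.* The Robin problem $\Delta h=0$ in $B$, $h+\partial_rh=\phi\in C^{1,\alpha}(S)$ has a unique solution $h\in C^{2,\alpha}(\bar B)$ (Gilbarg–Trudinger, Thm 6.31). So $1+\mathcal N:C^{2,\alpha}(S)\to C^{1,\alpha}(S)$ is bounded and bijective. Since $C^{2,\alpha}(S)\hookrightarrow C^{1,\alpha}(S)$ is compact, $1-\mathcal N=2-(1+\mathcal N)$ is Fredholm of index $0$ from $C^{2,\alpha}(S)$ to $C^{1,\alpha}(S)$.

*Kernel.* If $\gamma=\mathcal N\gamma$ and $Y$ is a harmonic of degree $k$, then $\int\gamma Y=\int\gamma\,\mathcal NY\cdot\frac1k$ for $k\geq 1$; in general symmetry gives $\int\gamma Y=\int(\mathcal N\gamma)Y=\int\gamma\,\mathcal NY=k\int\gamma Y$, so $\gamma\perp Y$ if $k\ne1$. By completeness of spherical harmonics in $L^2(S)$, the kernel is $\mathrm{span}(\theta_i)$, of dimension $N$.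

*Range.* By symmetry $\int(\gamma-\mathcal N\gamma)\theta_i=\int\gamma(\theta_i-\mathcal N\theta_i)=0$, so the range lies in $C^{1,\alpha}_\perp$, which has codimension $N$. By index $0$ the range has codimension $N$ too, so it equals $C^{1,\alpha}_\perp$. Since $C^{2,\alpha}(S)=C^{2,\alpha}_\perp\oplus\mathrm{span}(\theta_i)$ and the second summand is the kernel, the restriction to $C^{2,\alpha}_\perp$ is bijective, and it is bounded; the inverse is bounded by the open mapping theorem. $\square$

So everything hinges on the dipole moment of the inclusion, and on whether we can make it vanish.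

## 5. The field of an inclusion and its polarization matrix

Let $G$ be the fundamental solution, $-\Delta G=\delta_0$, so that $\nabla G=-\frac1\omega k$ with $k(x)=x/|x|^N$. Let $\mathcal G\subset L^2(\mathbb R^N)^N$ be the closure of $\{\nabla\varphi:\varphi\in C_c^\infty(\mathbb R^N)\}$, and $P$ the orthogonal projection onto $\mathcal G$. Elements of $L^2(K)^N$ are extended by $0$.

**Definition 5.1 (dipole potential).** For $F\in L^2(K)^N$ let
$$W_F(x)=-\frac1\omega\int_Kk(x-z)\cdot F(z)\,dz=\int_K\nabla G(x-z)\cdot F(z)\,dz.$$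

**Lemma 5.2.** *(i) $W_F\in H^1_{loc}(\mathbb R^N)$, $\nabla W_F=-PF$, $\Delta W_F=-\operatorname{div}F$ in the sense of distributions, and $W_F$ is harmonic off $K$.*

*(ii) For $E\in L^2(K)^N$ there is a unique $\xi\in\mathcal G$ with $\int a\xi\cdot\zeta=-\int_K\beta E\cdot\zeta$ for all $\zeta\in\mathcal G$. The map $\Lambda E:=\beta(E+\xi)|_K$ is bounded and linear on $L^2(K)^N$, and $\xi=\nabla W_{\Lambda E}$.*

*(iii) Conversely, if $F\in L^2(K)^N$ satisfies $F=\beta(E+\nabla W_F)$ on $K$, then $F=\Lambda E$.*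

Here $E$ is an applied field, $\xi$ the response, and $F=\Lambda E$ the induced dipole density.

*Proof.* **(i), smooth case.** We prove (i) first for $F\in C_c^\infty(\mathbb R^N)^N$, integrating over $\mathbb R^N$ in the formula for $W_F$. Integration by parts gives $W_F=G*\operatorname{div}F$, which is smooth with $\Delta W_F=-\operatorname{div}F$. From the formula, $W_F=O(|x|^{1-N})$ and $\nabla W_F=O(|x|^{-N})$ at infinity, so $\nabla W_F\in L^2$. With cut-offs $\chi_r=\chi_1(\cdot/r)$, $\chi_1\in C_c^\infty$ equal to $1$ near $0$,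
$$\|W_F\nabla\chi_r\|_2^2\le Cr^{-2}r^{2-2N}r^N=Cr^{-N}\to0,$$
hence $\nabla(\chi_rW_F)\to\nabla W_F$ in $L^2$ and $\nabla W_F\in\mathcal G$. Moreover $\int\nabla W_F\cdot\nabla\varphi=\int\varphi\operatorname{div}F=-\int F\cdot\nabla\varphi$ for $\varphi\in C_c^\infty$, so $\nabla W_F+F\perp\mathcal G$. These two facts say $\nabla W_F=-PF$.

**(i), general case.** We pass to the limit. Take $F_j\in C_c^\infty(B_{\rho+1})^N$ with $F_j\to F$ in $L^2$. Since $k\in L^1_{loc}$, Young's inequality gives $W_{F_j}\to W_F$ in $L^2_{loc}$, while $\nabla W_{F_j}=-PF_j\to-PF$ in $L^2$. Hence $W_F\in H^1_{loc}$, $\nabla W_F=-PF$, and $\Delta W_F=-\operatorname{div}F$. Off $K$ this says $\Delta W_F=0$, so $W_F$ is harmonic there by Weyl's lemma.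

**(ii)** Existence, uniqueness and boundedness are Lax–Milgram in the Hilbert space $\mathcal G$ (note $a\ge\lambda I$). With $F=\Lambda E$ and $\zeta\in\mathcal G$,
$$\int\xi\cdot\zeta=\int a\xi\cdot\zeta-\int\beta\xi\cdot\zeta=-\int\beta(E+\xi)\cdot\zeta=-\int F\cdot\zeta,$$
so $\xi=-PF=\nabla W_F$.

**(iii)** Put $\xi=\nabla W_F=-PF\in\mathcal G$. For $\zeta\in\mathcal G$, $\int a\xi\cdot\zeta=\int\xi\cdot\zeta+\int\beta\xi\cdot\zeta=-\int F\cdot\zeta+\int\beta\xi\cdot\zeta=-\int\beta E\cdot\zeta$. So $\xi$ is the field of (ii), and $\Lambda E=\beta(E+\xi)=F$. $\square$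

**Definition 5.3 (polarization matrix).** $Me=\int_K\Lambda e\,dx$, where $e\in\mathbb R^N$ is regarded as a constant field on $K$.

**Example 5.4.** Let $D=B_{r_0}(c)$, $\beta=(\sigma_c-1)\mathcal X_DI$.

*Constant fields.* For $F=f\mathcal X_D$ with $f$ constant, $W_F=f\cdot\nabla(G*\mathcal X_D)$. The radial function $G*\mathcal X_D$ satisfies $-\Delta(G*\mathcal X_D)=1$ in $D$, so its gradient is $-(x-c)/N$ there and $\nabla W_F=-f/N$ in $D$. By Lemma 5.2(iii), $F=\Lambda e$ as soon as $f=(\sigma_c-1)(e-f/N)$. Hence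
$$\Lambda e=\frac{N(\sigma_c-1)}{N+\sigma_c-1}\,e\,\mathcal X_D,\qquad M=\frac{N(\sigma_c-1)}{N+\sigma_c-1}|D|\,I.$$

*The field $x-c$.* For $F=\tau(x-c)\mathcal X_D$, the compactly supported Lipschitz function $\frac\tau2(r_0^2-|x-c|^2)_+$ has gradient $-F$. So $F\in\mathcal G$ (mollify) and $\nabla W_F=-PF=-F$. Lemma 5.2(iii) requires $\tau=(\sigma_c-1)(1-\tau)$, so $\Lambda(x-c)=\frac{\sigma_c-1}{\sigma_c}(x-c)\mathcal X_D$.

**Lemma 5.5.** *$M$ is invertible.*

*Proof.* We show $e\cdot Me\ne0$ for $e\ne0$. Let $\xi$ belong to $E=e$. Taking $\zeta=\xi$ gives $\int a\xi\cdot\xi=-\int\beta e\cdot\xi$. Hence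
$$e\cdot Me=\int\beta e\cdot e+\int\beta e\cdot\xi=\int\beta e\cdot e-\int a\xi\cdot\xi=\int\beta(e+\xi)\cdot(e+\xi)+\int|\xi|^2 .$$
For the last equality, use $\int\beta\xi\cdot\xi=\int a\xi\cdot\xi-\int|\xi|^2$ to expand
$$\int\beta(e+\xi)\cdot(e+\xi)=\int\beta e\cdot e-2\int a\xi\cdot\xi+\int a\xi\cdot\xi-\int|\xi|^2 .$$
If $\beta\le0$, the middle expression gives $e\cdot Me\le\int\beta e\cdot e<0$ for $e\ne0$, by (H). If $\beta\ge0$, the last expression is $\ge0$, and it vanishes only if $\xi=0$ and then $\int\beta e\cdot e=0$, i.e. $e=0$. $\square$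

## 6. The center as an unknown, and the scale $\varepsilon^{N+1}$

Take a ball of radius $R=1/\varepsilon$ with center $p$. Near $K$ the unperturbed solution has gradient $-\frac{x-p}N$, so the inclusion should respond with $F\approx\Lambda(-\frac{x-p}N)$. Define
$$b=\int_K\Lambda(x)\,dx,\qquad p_0=M^{-1}b,\qquad F_0=\Lambda\big(-\tfrac{x-p_0}N\big), \tag{6.1}$$
where $\Lambda(x)$ is $\Lambda$ applied to the field $x\mapsto x$. By linearity
$$\int_K\Lambda\big(-\tfrac{x-p}N\big)\,dx=\tfrac1N(Mp-b)=\tfrac1NM(p-p_0),\qquad\text{so }\int_KF_0=0. \tag{6.2}$$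
This gets past the obstruction of Section 4: the $N$ missing conditions are, to leading order, $M(p-p_0)=0$, which are $N$ equations for the $N$ coordinates of the center, with invertible matrix $M$. Accordingly we drop the degree-one part of $g$, which only duplicates translations, and use $p$ in its place.

**Example 6.1.** For $D=B_{r_0}(c)$, write $x=c+(x-c)$. By Example 5.4, $b=Mc+0$ and $p_0=c$. So concentricity, forced in Section 3, reappears.

One more point decides whether the implicit function theorem applies. In the unit-size picture the inclusion disappears at $\varepsilon=0$, and $p$ with it: the equations for $g$ do not see $p$ at $\varepsilon=0$, so their $p$-derivative vanishes there. We must divide by the size of the inclusion's effect. Put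
$$(S_{\varepsilon,p}F)(y)=-\frac1\omega\int_Kk\big(y-\varepsilon(z-p)\big)\cdot F(z)\,dz .$$
Since $k$ is homogeneous of degree $1-N$,
$$\varepsilon^2W_F(y/\varepsilon+p)=\varepsilon^{N+1}(S_{\varepsilon,p}F)(y)\qquad(\varepsilon>0). \tag{6.3}$$
So the effect has size $\delta:=\varepsilon^{N+1}$. We write $g=\delta\gamma$, $H=\delta\mathcal H$, and divide the boundary conditions by $\delta$. Then $p$ survives at $\varepsilon=0$.

## 7. The system on the unit ball

**Pull-back.** This step turns functions on the moving domain $\Omega_g$ into functions on $\bar B$. Fix $\chi\in C^\infty(\mathbb R)$ with $\chi(r)=0$ for $r\le\frac12$ and $\chi(r)=1$ for $r\ge\frac34$, and put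
$$\Phi_g(y)=y+\chi(|y|)\,g(y/|y|)\,y,\qquad \|\Phi_g-\mathrm{id}\|_{C^{2,\alpha}(\bar B)}\le C\|g\|_{C^{2,\alpha}} .$$
On each ray $\Phi_g$ is $r\mapsto r(1+\chi(r)g(\theta))$, with derivative $1+(\chi+r\chi')g>0$ for small $g$. Hence $\Phi_g:\bar B\to\overline{\Omega_g}$ is a bijection with $D\Phi_g$ everywhere invertible, i.e. a $C^{2,\alpha}$ diffeomorphism, equal to the identity on $B_{1/2}$. Put $A_g=(D\Phi_g)^{-1}\in C^{1,\alpha}(\bar B)$. For $w=\mathcal H\circ\Phi_g$ the chain rule $\nabla w=(D\Phi_g)^T(\nabla\mathcal H)\circ\Phi_g$, used twice, gives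
$$(\nabla\mathcal H)\circ\Phi_g=A_g^T\nabla w,\qquad(\Delta\mathcal H)\circ\Phi_g=L_gw:=\sum_{i,j,k}(A_g)_{ki}\,\partial_k\big((A_g)_{ji}\,\partial_jw\big),\qquad L_0=\Delta.$$

**The unknowns and equations.** This step writes the problem as $\mathcal F=0$ in fixed Banach spaces. The unknowns are
$$(\gamma,p,w,F)\in C^{2,\alpha}_\perp\times\mathbb R^N\times C^{2,\alpha}(\bar B)\times L^2(K)^N .$$
For $|\varepsilon|<\varepsilon_0$, $\|\gamma\|<1$, $|p-p_0|<1$, with $\varepsilon_0$ so small that $\varepsilon(K-p)\subset B_{1/2}$ and all smallness conditions below hold, define $\mathcal F(\varepsilon;\gamma,p,w,F)\in C^{0,\alpha}(\bar B)\times C^{2,\alpha}(S)\times L^2(K)^N\times C^{1,\alpha}(S)$ by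
$$\begin{aligned}
\mathcal F_1&=L_{\delta\gamma}w,\\
\mathcal F_2&=w|_S-\tfrac1N\gamma-\tfrac{\delta}{2N}\gamma^2+(S_{\varepsilon,p}F)\big((1+\delta\gamma)\theta\big),\\
\mathcal F_3&=F-\Lambda\big(-\tfrac1N(x-p)+\varepsilon^N\nabla w(\varepsilon(x-p))\big),\\
\mathcal F_4&=\frac{q(\delta\gamma,\delta\nabla_S\gamma)-1}{N\delta}-n_{\delta\gamma}\cdot\Big[A_{\delta\gamma}^T\nabla w|_S+(\nabla S_{\varepsilon,p}F)\big((1+\delta\gamma)\theta\big)\Big],
\end{aligned}$$
with $\delta=\varepsilon^{N+1}$. The quotient is extended to $\delta=0$ in Section 9. The four equations say: harmonicity, zero boundary value, the transmission law across the inclusion, constant flux. Small $\varepsilon<0$ is allowed, because the implicit function theorem wants an open interval around $0$.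

## 8. Zeros of the system are solutions

**Proposition 8.1.** *Let $0<\varepsilon<\varepsilon_0$ and $\mathcal F(\varepsilon;\gamma,p,w,F)=0$. With $g=\delta\gamma$, the set $\Omega=p+\varepsilon^{-1}\Omega_g$ is a bounded $C^{2,\alpha}$ domain containing $K$, and the solution $u$ of (1.1) in it satisfies $\partial_nu\equiv-\frac1{N\varepsilon}$.*

*Proof.* Let $\mathcal H=w\circ\Phi_g^{-1}$. By $\mathcal F_1=0$ it is harmonic in $\Omega_g$; it lies in $C^{2,\alpha}(\overline{\Omega_g})$, and $\mathcal H=w$ on $B_{1/2}$. Put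
$$v=\tfrac{1-|y|^2}{2N}+\varepsilon^{N+1}\mathcal H+\varepsilon^{N+1}S_{\varepsilon,p}F,\qquad u(x)=\varepsilon^{-2}v(\varepsilon(x-p)).$$
$\Omega$ is bounded, $C^{2,\alpha}$, star-shaped about $p$ and hence connected, and $K\subset\Omega$ because $\varepsilon(K-p)\subset B_{1/2}\subset\Omega_g$.

**The equation.** We check the weak equation, including across the inclusion. By (6.3), $u=\tilde U+W_F$, where $\tilde U\in C^2(\overline\Omega)$, $\Delta\tilde U=-1$ in $\Omega$, and on $K$
$$\nabla\tilde U=E:=-\tfrac{x-p}N+\varepsilon^N\nabla w(\varepsilon(x-p)).$$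
By $\mathcal F_3=0$, $F=\Lambda E$. So $\nabla W_F$ is the field $\xi$ of Lemma 5.2(ii), and for $\varphi\in C_c^\infty(\Omega)$, since $a\nabla\tilde U=\nabla\tilde U+\beta E$,
$$\int a\nabla u\cdot\nabla\varphi=\int\nabla\tilde U\cdot\nabla\varphi+\int\beta E\cdot\nabla\varphi+\int a\nabla W_F\cdot\nabla\varphi=\int\nabla\tilde U\cdot\nabla\varphi=\int\varphi .$$

**The boundary value.** We check $u\in H^1_0(\Omega)$. Since $\frac{1-(1+g)^2}{2N}=-\delta\big(\frac\gamma N+\frac{\delta\gamma^2}{2N}\big)$ and $\mathcal H((1+g)\theta)=w(\theta)$, we have $v((1+g)\theta)=\delta\mathcal F_2=0$. Now $u\in H^1(\Omega)$ because $W_F\in H^1_{loc}(\mathbb R^N)$, and $u$ is $C^{2,\alpha}$ up to $\partial\Omega$ near $\partial\Omega$ because $W_F$ is smooth off $K$. As $u=0$ on $\partial\Omega$, its trace vanishes and $u\in H^1_0(\Omega)$. So $u$ is the weak solution.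

**The flux.** We compute, at $(1+g)\theta$, using (1.2),
$$\partial_nv=-\tfrac1Nq+\varepsilon^{N+1}n_g\cdot\big(\nabla\mathcal H+\nabla S_{\varepsilon,p}F\big)=-\tfrac1N-\varepsilon^{N+1}\mathcal F_4=-\tfrac1N ,$$
and $\nabla u(x)=\varepsilon^{-1}\nabla v(\varepsilon(x-p))$, so $\partial_nu=-\frac1{N\varepsilon}$. $\square$

## 9. Continuous differentiability of the system

**Proposition 9.1.** *$\mathcal F$ is $C^1$ on its domain, for $\varepsilon_0$ small.*

*Proof.* We use two facts: bounded multilinear maps are smooth, and a power series with scalar coefficients defines a smooth (analytic) map on small elements of a unital Banach algebra. Also $C^{j,\alpha}$ spaces are Banach algebras for an equivalent norm, and $\delta=\varepsilon^{N+1}$ is smooth in $\varepsilon$.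

**$\mathcal F_1$.** The aim is smoothness of $(g,w)\mapsto L_gw$. $D\Phi_g-I$ is linear in $g$, so $A_g$ is a Neumann series in the Banach algebra of $C^{1,\alpha}(\bar B)$ matrices, hence analytic in $g$. $L_gw$ is built from $A_g$ and $w$ by bounded multilinear operations into $C^{0,\alpha}(\bar B)$.

**The $S$-terms in $\mathcal F_2,\mathcal F_4$.** The aim is smoothness of $(\varepsilon,p,g,F)\mapsto(S_{\varepsilon,p}F)((1+g)\theta)$ and of the gradient. Let $\mathcal A=C(K;C^{2,\alpha}(S))$, a Banach algebra. The map $\zeta=(1+g)\theta-\varepsilon(z-p)$ is polynomial in $(\varepsilon,p,g)$ with values in $\mathcal A^N$, and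
$$|\zeta|^2-1=2g+g^2-2\varepsilon(1+g)\theta\cdot(z-p)+\varepsilon^2|z-p|^2$$
is small in $\mathcal A$ when $\varepsilon_0$ is small. Hence $|\zeta|^{-N}$ and $|\zeta|^{-N-2}$ are binomial series in $\mathcal A$, and
$$k(\zeta)=|\zeta|^{-N}\zeta,\qquad Dk(\zeta)=|\zeta|^{-N}I-N|\zeta|^{-N-2}\zeta\otimes\zeta$$
are analytic in $(\varepsilon,p,g)$. The pairing $(\kappa,F)\mapsto\int_K\kappa(z)F(z)\,dz$ (a Bochner integral) is bounded bilinear from $\mathcal A\times L^2(K)$ to $C^{2,\alpha}(S)$, since its norm is at most $\|\kappa\|_{\mathcal A}|K|^{1/2}\|F\|_{L^2}$. This gives the claim. The remaining terms of $\mathcal F_2$ are polynomial.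

**The normal.** $(1+g)^2+|\nabla_Sg|^2-1$ is small in $C^{1,\alpha}(S)$, so its shifted power $-\frac12$ is a binomial series, and $n_g\in C^{1,\alpha}(S)$ is analytic in $g$.

**The quotient in $\mathcal F_4$.** Here we remove the division by $\delta$. Let $\tau=2\gamma+\delta\gamma^2+\delta|\nabla_S\gamma|^2$, so that $(1+\delta\gamma)^2+\delta^2|\nabla_S\gamma|^2=1+\delta\tau$, and $\varrho(t)=((1+t)^{-1/2}-1)/t$, a power series with $\varrho(0)=-\frac12$. Then $q=(1+\delta\gamma)^2(1+\delta\tau\varrho(\delta\tau))$ and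
$$\frac{q(\delta\gamma,\delta\nabla_S\gamma)-1}\delta=2\gamma+\delta\gamma^2+(1+\delta\gamma)^2\tau\,\varrho(\delta\tau).$$
The right side is analytic in $(\delta,\gamma)$ with values in $C^{1,\alpha}(S)$ and equals $2\gamma+2\gamma\cdot(-\frac12)=\gamma$ at $\delta=0$. It defines the quotient there.

**$\mathcal F_3$.** Since $C(K)^N\hookrightarrow L^2(K)^N$ and $\Lambda$ is bounded and linear, it suffices that $(\varepsilon,p,w)\mapsto\varepsilon^N\nabla w(\varepsilon(x-p))\in C(K)^N$ is $C^1$. (Composition costs derivatives of $w$, so smoothness is not available; $w\in C^2$ is just enough for $C^1$.) Its partial derivatives are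
$$N\varepsilon^{N-1}\nabla w+\varepsilon^ND^2w\,(x-p)\ \text{ in }\varepsilon,\qquad \dot p\mapsto-\varepsilon^{N+1}D^2w\,\dot p\ \text{ in }p,\qquad\dot w\mapsto\varepsilon^N\nabla\dot w(\varepsilon(x-p))\ \text{ in }w,$$
with arguments $\varepsilon(x-p)\in B_{1/2}$. The difference quotients converge uniformly on $K$ because $D^2w$ is uniformly continuous. The first two are jointly continuous because $D^2w$ is uniformly continuous and depends continuously on $w$ in the sup norm. The third is continuous in operator norm because $|\nabla\dot w(y)-\nabla\dot w(y')|\le C\|\dot w\|_{C^2}|y-y'|$. Continuous partial derivatives give $C^1$. $\square$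

## 10. Linearization at $\varepsilon=0$ and the existence proof

**The system at $\varepsilon=0$.** We compute $\mathcal F(0;\cdot)$ and a zero of it. With $m=\int_KF$, $(S_{0,p}F)(y)=-\frac1\omega\,m\cdot y/|y|^N$, which on $S$ equals $-\frac1\omega m\cdot\theta$ and has radial derivative $\frac{N-1}\omega m\cdot\theta$. So
$$\mathcal F(0;\gamma,p,w,F)=\Big(\Delta w,\ w|_S-\tfrac\gamma N-\tfrac1\omega m\cdot\theta,\ F+\tfrac1N\Lambda(x-p),\ \tfrac\gamma N-\partial_rw-\tfrac{N-1}\omega m\cdot\theta\Big).$$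
This map is affine, and it vanishes at $(0,p_0,0,F_0)$: the third entry by definition of $F_0$, the others because $m=\int F_0=0$ by (6.2).

**The linear part is an isomorphism.** This is the hypothesis of the implicit function theorem. Given data $(f_1,f_2,f_3,f_4)$ we solve for $(\dot\gamma,\dot p,\dot w,\dot F)$. The third equation reads $\dot F-\frac1N\Lambda\dot p=f_3$, so
$$\dot F=f_3+\tfrac1N\Lambda\dot p,\qquad\dot m=\int_Kf_3+\tfrac1NM\dot p .$$
Let $w_*\in C^{2,\alpha}(\bar B)$ solve $\Delta w_*=f_1$, $w_*|_S=f_2$. The first two equations force $\dot w=w_*+\frac1N\mathrm{ext}(\dot\gamma)+\frac1\omega\dot m\cdot y$. Inserting $\partial_r\dot w=\partial_rw_*+\frac1N\mathcal N\dot\gamma+\frac1\omega\dot m\cdot\theta$ in the fourth, it becomes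
$$\tfrac1N(\dot\gamma-\mathcal N\dot\gamma)-\tfrac N\omega\,\dot m\cdot\theta=f_4+\partial_rw_* . \tag{10.1}$$
Decompose $C^{1,\alpha}(S)=C^{1,\alpha}_\perp\oplus\mathrm{span}(\theta_i)$; the first term of (10.1) lies in $C^{1,\alpha}_\perp$. The $\theta$-part determines $\dot m$ uniquely, hence $\dot p$, as $M$ is invertible (Lemma 5.5), hence $\dot F$. The other part determines $\dot\gamma\in C^{2,\alpha}_\perp$ uniquely (Lemma 4.3), and then $\dot w$ is determined. So the linear part is a bounded bijection between Banach spaces, hence an isomorphism.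

**Proof of Theorem 2.1.** The implicit function theorem yields a $C^1$ curve $\varepsilon\mapsto(\gamma_\varepsilon,p_\varepsilon,w_\varepsilon,F_\varepsilon)$, $|\varepsilon|<\varepsilon_1$, of zeros of $\mathcal F(\varepsilon;\cdot)$ with value $(0,p_0,0,F_0)$ at $\varepsilon=0$; for $|\varepsilon|<\varepsilon_1$ it gives the only zero in a fixed neighborhood $\mathcal V$ of $(0,p_0,0,F_0)$. Choose $R_0>1/\varepsilon_1$. For $R\ge R_0$ put $\varepsilon=1/R$, let $p_R$ be the value of $p_\varepsilon$ at $\varepsilon=1/R$, and let $g_R=R^{-N-1}\gamma_{1/R}\in C^{2,\alpha}_\perp$. Proposition 8.1 gives exactly the assertions of Theorem 2.1. $\blacksquare$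

With Corollary 2.2, Conjecture 5.1 is proved. The rest is the proof of Theorem 2.3.

## 11. Recentering a graph domain

**Lemma 11.1.** *There are $C,\eta_0$ such that if $\|g\|_{C^{2,\alpha}}\le\eta_0$, then for some $|t|\le C\|g\|$ we have $\Omega_g-t=\Omega_{\tilde g}$ with $\int_S\tilde g\theta=0$ and $\|\tilde g\|_{C^{2,\alpha}}\le C\|g\|$.*

*Proof.* **Translates are graph domains.** We first write $\Omega_g-t=\Omega_{g_t}$ for small $t$. Let $\ell_t(\theta)=|(1+g)\theta-t|$ and $\psi_t(\theta)=((1+g)\theta-t)/\ell_t(\theta)$. These depend smoothly on $(g,t)$ in $C^{2,\alpha}$, and $\psi_0=\mathrm{id}$, so $\|\psi_t-\mathrm{id}\|_{C^{2,\alpha}}\le C|t|$. To see that $\psi_t$ is a diffeomorphism of $S$, extend it by $X_t(x)=|x|\psi_t(x/|x|)$. The map $X_t-\mathrm{id}$ is $1$-homogeneous with derivative $O(|t|)$ off $0$, hence globally Lipschitz with constant $\le\frac12$ for small $t$. So $X_t$ is a bijection of $\mathbb R^N$ (solve $x=z-(X_t-\mathrm{id})(x)$ by contraction) with $2$-Lipschitz inverse; it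 preserves $|x|$, so it maps $S$ bijectively onto $S$; its differential off $0$ is invertible. Hence $\psi_t$ is a $C^{2,\alpha}$ diffeomorphism of $S$, with $\psi_t^{-1}$ bounded in $C^{2,\alpha}$ and $|\psi_t^{-1}-\mathrm{id}|\le C|t|$.

Put $g_t=(\ell_t-1)\circ\psi_t^{-1}$. Then $\|g_t\|_{C^{2,\alpha}}\le C(\|g\|+|t|)$, and $\partial\Omega_g-t=\{\ell_t\psi_t\}=\partial\Omega_{g_t}$. The complement of this common boundary has exactly one bounded component, namely $\Omega_{g_t}$. The set $\Omega_g-t$ is connected, bounded, open, and has this boundary, so it is a bounded component of the complement. Hence $\Omega_g-t=\Omega_{g_t}$.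

**Choice of $t$.** We now solve $\int_Sg_t\theta=0$. In $C^0$, $\ell_t-1=g-t\cdot\theta+O((\|g\|+|t|)^2)$. The Lipschitz constant of $\ell_t-1$ is at most $C(\|g\|+|t|)$, so composing with $\psi_t^{-1}$ changes it by $O((\|g\|+|t|)|t|)$. Hence
$$\int_Sg_t\theta=\int_Sg\theta-\frac\omega Nt+Q(t),\qquad|Q(t)|\le C'(\|g\|+|t|)^2,$$
with $Q$ continuous, since $\ell_t$ and $\psi_t^{-1}$ depend continuously on $t$ in $C^0$. We need $t=\frac N\omega\big(\int_S g\theta+Q(t)\big)$. For $|t|\le(N+1)\|g\|$ the right side is at most $N\|g\|+\frac{N}{\omega}C'(N+2)^2\|g\|^2\le(N+1)\|g\|$ if $\|g\|$ is small, so Brouwer's theorem gives a solution $t$. Put $\tilde g=g_t$. $\square$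

## 12. A priori estimates: asymptotics and rigidity

We prove parts 1 and 2 of Theorem 2.3 together, by showing that any candidate is a zero of $\mathcal F(\varepsilon;\cdot)$ inside $\mathcal V$. Let $\Omega$ be as in part 2, or let $\Omega=\Omega_R$ with $R$ large, and put $\varepsilon=1/R$. In the first case Lemma 11.1 gives $\Omega=p+R\,\Omega_g$, with a new $g$ satisfying $\int g\theta=0$ and $\nu:=\|g\|_{C^{2,\alpha}}\le C\eta$, and $p=x_0+Rt$, so that $\varepsilon|p|\le\frac14+C\eta\le\frac38$ for $\eta$ small. For $\Omega_R$ no recentering is needed; there $\nu\to0$ and $p$ is bounded as $R\to\infty$. For small $\varepsilon$, $\varepsilon(K-p)\subset B_{1/2}$, so $K\subset\Omega$. Constants $C$ do not depend on $\varepsilon,p,g$; $\|F\|$ is the $L^2(K)$ norm.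

**Step 0: representation.** This step shows that $\Omega$ produces a solution of the four equations. Put $F=\beta\nabla u$ on $K$ and $\tilde U=u-W_F$. From $-\operatorname{div}((I+\beta)\nabla u)=1$ we get $\Delta u=-1-\operatorname{div}F$, so $\Delta\tilde U=-1$ in $\Omega$ by Lemma 5.2(i), and $\tilde U$ is smooth in $\Omega$. With $E=\nabla\tilde U|_K$ we have $F=\beta(E+\nabla W_F)$, so $F=\Lambda E$ by Lemma 5.2(iii). Hence $v(y)=\varepsilon^2u(p+y/\varepsilon)$ has the form
$$v=\tfrac{1-|y|^2}{2N}+H+V,\qquad V=\varepsilon^{N+1}S_{\varepsilon,p}F,\quad H\text{ harmonic in }\Omega_g .$$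
Since $v$ has zero trace, $H\in H^1(\Omega_g)$ has the $C^{2,\alpha}$ boundary values $-\frac{1-|y|^2}{2N}-V$, so $H\in C^{2,\alpha}(\overline{\Omega_g})$ by Schauder theory and uniqueness. Let $h=H\circ\Phi_g$. By the computations in the proof of Proposition 8.1, read backwards, $(\gamma,p,w,F)=(\varepsilon^{-N-1}g,p,\varepsilon^{-N-1}h,F)$ satisfies $\mathcal F_1=\dots=\mathcal F_4=0$. It remains to show that this point lies in $\mathcal V$.

**Step 1: first bounds.** We bound $V$, $h$, $F$ in terms of $\nu$ and $p$. Since $|\varepsilon(z-p)|\le\frac12$ on $K$, $\|V\|_{C^4(3/4\le|y|\le5/4)}\le C\varepsilon^{N+1}\|F\|$. Since $L_g-\Delta$ has norm $O(\nu)$ from $C^{2,\alpha}(\bar B)$ to $C^{0,\alpha}(\bar B)$, the Dirichlet problem for $L_g$ is uniformly solvable for small $\nu$; as $L_gh=0$ and $h|_S=\frac{2g+g^2}{2N}-V((1+g)\theta)$, we get $\|h\|_{C^{2,\alpha}}\le C(\nu+\varepsilon^{N+1}\|F\|)$. From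
$$F=\Lambda\big(-\tfrac{x-p}N+\varepsilon^{-1}\nabla h(\varepsilon(x-p))\big) \tag{12.1}$$
it follows that $\|F\|\le C(1+|p|+\varepsilon^{-1}\nu+\varepsilon^N\|F\|)$, hence $\|F\|\le C(1+|p|+\varepsilon^{-1}\nu)$ for small $\varepsilon$. So with
$$s:=\varepsilon^{N+1}(1+|p|)+\varepsilon^N\nu:\qquad\|V\|_{C^4(3/4\le|y|\le5/4)}\le Cs,\qquad\|h\|_{C^{2,\alpha}}\le C(\nu+s). \tag{12.2}$$

**Step 2: the linearized identity.** We make (4.1) rigorous, with a quadratic error. The flux condition, $\mathcal F_4=0$ times $\delta$, reads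
$$\tfrac1N\big(q(g,\nabla_Sg)-1\big)-n_g\cdot\big[A_g^T\nabla h+\nabla V((1+g)\theta)\big]=0 .$$
In $C^{1,\alpha}$ we have $q-1=g+O(\nu^2)$, $n_g-\theta=O(\nu)$, $A_g-I=O(\nu)$, and $\nabla V((1+g)\theta)-\nabla V(\theta)=\int_0^1D^2V((1+\tau g)\theta)\,g\theta\,d\tau=O(\nu s)$. So $\frac gN-\partial_rh-\partial_rV=O(\nu(\nu+s))$ on $S$. Next, $\Delta h=(\Delta-L_g)h=O(\nu(\nu+s))$ in $C^{0,\alpha}$, and $h|_S=\frac gN-V|_S+O(\nu(\nu+s))$ in $C^{2,\alpha}$, where the error consists of $\frac{g^2}{2N}$ and $V(\theta)-V((1+g)\theta)=O(\nu s)$. Subtracting from $h$ the solution of $\Delta h_0=\Delta h$, $h_0|_S=0$, we obtain $\partial_rh=\mathcal N(\frac gN-V)+O(\nu(\nu+s))$ in $C^{1,\alpha}$. Therefore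
$$\tfrac1N(g-\mathcal Ng)+(\mathcal NV-\partial_rV)|_S=r,\qquad\|r\|_{C^{1,\alpha}(S)}\le C\nu(\nu+s). \tag{12.3}$$

**Step 3: first harmonics.** We extract the dipole moment $m=\int_KF$ exactly. For $|y_0|\le\frac12$ Green's formula for the harmonic function $y_i$ and $-\Delta G(\cdot-y_0)=\delta_{y_0}$ gives
$$\int_S\big(G(y-y_0)\,\partial_ry_i-y_i\,\partial_rG(y-y_0)\big)\,dS=(y_0)_i .$$
Now $V(y)=\varepsilon^{N+1}\int_K\nabla G(y-y_0(z))\cdot F(z)\,dz$ with $y_0(z)=\varepsilon(z-p)$, and $\nabla G(y-y_0)=-\nabla_{y_0}[G(y-y_0)]$. Differentiating the formula in $y_0$, and using symmetry of $\mathcal N$ and $\mathcal N\theta_i=\theta_i$,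
$$\int_S(\mathcal NV-\partial_rV)\theta_i=\int_S(V\partial_ry_i-y_i\partial_rV)=-\varepsilon^{N+1}m_i .$$
Since $g-\mathcal Ng\perp\theta_i$, testing (12.3) with $\theta_i$ yields
$$\varepsilon^{N+1}|m|\le C\nu(\nu+s). \tag{12.4}$$

**Step 4: the orthogonal part.** We bound $g$ by the size of the inclusion's effect. As $g\in C^{2,\alpha}_\perp$, Lemma 4.3 applied to $g-\mathcal Ng=N\big(r-(\mathcal NV-\partial_rV)\big)$ gives $\nu\le C(s+\nu(\nu+s))$. Here $\nu\le C\eta$, or $\nu\to0$ for $\Omega_R$. Also $\varepsilon(1+|p|)\le1$ for small $\varepsilon$, so $s\le C\varepsilon^N$. For $\eta,\varepsilon$ small the last term is absorbed: $\nu\le Cs$. Then $s\le\varepsilon^{N+1}(1+|p|)+C\varepsilon^Ns$, so $\nu+s\le C\varepsilon^{N+1}(1+|p|)$.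

**Step 5: the center.** We show that $p$ is bounded and close to $p_0$. Integrating (12.1) and using (6.2), (12.2) and Step 4,
$$m=\tfrac1NM(p-p_0)+O(\varepsilon^{-1}\|h\|)=\tfrac1NM(p-p_0)+O(\varepsilon^N(1+|p|)).$$
By (12.4) and Step 4, $|m|\le C\varepsilon^{N+1}(1+|p|)^2\le C\varepsilon^N(1+|p|)$. As $M$ is invertible, $|p-p_0|\le C\varepsilon^N(1+|p|)$. For small $\varepsilon$ this gives, in turn, $|p|\le C$, $|p-p_0|\le C\varepsilon^N$, $|m|\le C\varepsilon^N$, $\nu+s\le C\varepsilon^{N+1}$, $\|F\|\le C$.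

**Step 6: improvement.** We gain one more power of $\varepsilon$, because the dipole nearly vanishes. As $p$ and $F$ are bounded, $S_{\varepsilon,p}F-S_{0,p}F=O(\varepsilon)$ in $C^4(\frac34\le|y|\le\frac54)$, and $S_{0,p}F=-\frac1\omega\,m\cdot y/|y|^N=O(|m|)=O(\varepsilon^N)$. So $V=O(\varepsilon^{N+2})$ there. Then (12.3) and Lemma 4.3 give $\nu\le C(\varepsilon^{N+2}+\varepsilon^{N+1}\nu)$, i.e. $\nu\le C\varepsilon^{N+2}$. Consequently $\|h\|\le C(\nu+\|V\|_{C^4})\le C\varepsilon^{N+2}$, and by (12.4)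
$$|m|\le C\varepsilon^{-N-1}\,\varepsilon^{N+2}\,\varepsilon^{N+1}=C\varepsilon^{N+2}.$$
Repeating Step 5 with these bounds, $|p-p_0|\le C(|m|+\varepsilon^{-1}\|h\|)\le C\varepsilon^{N+1}$; and subtracting $F_0=\Lambda(-\frac{x-p_0}N)$ from (12.1), $\|F-F_0\|\le C(|p-p_0|+\varepsilon^{-1}\|h\|)\le C\varepsilon^{N+1}$.

**Conclusion for parts 1 and 2.** Applied to $\Omega_R$, the bounds $\nu\le C\varepsilon^{N+2}$ and $|p-p_0|\le C\varepsilon^{N+1}$ are part 1. In general, with $\gamma=\varepsilon^{-N-1}g$ and $w=\varepsilon^{-N-1}h$,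
$$\|\gamma\|\le C\varepsilon,\quad\|w\|\le C\varepsilon,\quad|p-p_0|\le C\varepsilon^{N+1},\quad\|F-F_0\|\le C\varepsilon^{N+1}.$$
So for $\varepsilon$ small $(\gamma,p,w,F)$ is a zero of $\mathcal F(\varepsilon;\cdot)$ in $\mathcal V$. By the uniqueness in the implicit function theorem it equals $(\gamma_\varepsilon,p_\varepsilon,w_\varepsilon,F_\varepsilon)$, and $\Omega=\Omega_R$. This is part 2.

## 13. The boundaries foliate the exterior

**Step 1: one map for all boundaries.** We realize the surfaces $\partial\Omega_R$ as images of spheres under one injective map. Since $p_R+R(1+R^{-N-1}\gamma_{1/R}(\theta))\theta$ runs through $\partial\Omega_R$, the latter is the image of $\{|x|=R\}$ under $T(x)=x+\tilde b(x)$,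
$$\tilde b(x)=p_\varepsilon+|x|^{-N}\gamma_\varepsilon\big(\tfrac x{|x|}\big)\tfrac x{|x|},\qquad\varepsilon=1/|x| .$$
Because $\varepsilon\mapsto(\gamma_\varepsilon,p_\varepsilon)\in C^{2,\alpha}(S)\times\mathbb R^N$ is $C^1$, $\tilde b$ is $C^1$. Since $|\nabla(1/|x|)|=|x|^{-2}$ and the terms containing $\gamma_\varepsilon$ contribute $O(|x|^{-N-1})$, we have $|D\tilde b(x)|\le C|x|^{-2}$ for $|x|$ large. Two points of $\{|x|\ge R_0\}$ can be joined within this set by a path of length at most $\frac\pi2$ times their distance: replace the part of the segment inside the ball by the shorter circular arc over that chord, in a plane through $0$. So for $R_0$ large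
$$|\tilde b(x)-\tilde b(x')|\le\tfrac12|x-x'|\ \text{ and }\ |D\tilde b|\le\tfrac12\qquad\text{on }\{|x|\ge R_0\},$$
and $T$ is an injective $C^1$ local diffeomorphism. In particular the surfaces $\partial\Omega_R$, $R\ge R_0$, are pairwise disjoint.

**Step 2: nesting.** We show $\overline{\Omega_R}\subset\Omega_{R'}$ for $R_0\le R<R'$. Fix $R$ and let $J=\{R'>R:\overline{\Omega_R}\subset\Omega_{R'}\}$. $J$ contains all large $R'$, because $p_{R'}$ and $g_{R'}$ stay bounded and small, respectively. $J$ is open, by compactness of $\overline{\Omega_R}$ and continuity of $R'\mapsto(p_{R'},g_{R'})$. It is relatively closed in $(R,\infty)$: let $R'>R$ be a limit of points of $J$. Then $\overline{\Omega_R}\subset\overline{\Omega_{R'}}$. A point of $\overline{\Omega_R}\cap\partial\Omega_{R'}$ would lie in $\Omega_R$, as the boundaries are disjoint, hence in the interior of $\overline{\Omega_{R'}}$. But no point of $\partial\Omega_{R'}$ lies in that interior, since $\Omega_{R'}$ is a graph domain. So $\overline{\Omega_R}\subset\Omega_{R'}$,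 and $R'\in J$. As $(R,\infty)$ is connected, $J=(R,\infty)$.

**Step 3: filling.** We show that the surfaces fill exactly $\mathbb R^N\setminus\overline{\Omega_{R_0}}$. Let $x\notin\overline{\Omega_{R_0}}$ and $R_*=\inf\{R\ge R_0:x\in\Omega_R\}$, which is finite. By continuity the conditions $x\in\Omega_R$ and $x\notin\overline{\Omega_R}$ are both open in $R$. The second holds at $R_0$, so $R_*>R_0$. The first cannot hold at $R_*$, since it would then hold for slightly smaller $R$. The second cannot hold at $R_*$, since $R_*$ is a limit of radii with $x\in\Omega_R$. Hence $x\in\partial\Omega_{R_*}$. Conversely $\partial\Omega_R\cap\overline{\Omega_{R_0}}=\emptyset$ for $R>R_0$ by Step 2. So $T$ is a $C^1$ diffeomorphism from $\{|x|>R_0\}$ onto $\mathbb R^N\setminus\overline{\Omega_{R_0}}$ carrying the spheres $\{|x|=R\}$ to the surfaces $\partial\Omega_R$. This is part 3 of Theorem 2.3. $\blacksquare$
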